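\title{Cosine functions, form domains, and a $\log\log$ threshold for the numerical range}

\begin{abstract}
Let $A$ be the operator associated with a closed form $a$ with domain $V$ on a Hilbert space $H$, and suppose that $-A$ generates a cosine function, with phase space $W\times H$, where $W=D((A+\omega)^{1/2})$. We show that $W$ need not coincide with $V$, even if $A$ is self-adjoint for an equivalent inner product, has compact resolvent, and $a$ has numerical range in an arbitrarily thin sector. We also determine how thin the numerical range must be to force $V=W$: for regions $|\operatorname{Im}z|\le\varphi(\operatorname{Re}z)$ with $\varphi$ concave, the threshold is $\varphi(x)=O(x/\log\log x)$.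
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $H$ be a complex Hilbert space and let $V$ be a Hilbert space that is continuously and densely embedded in $H$. A \emph{closed form} with domain $V$ is a continuous sesquilinear map $a:V\times V\to\mathbb C$ which is elliptic: there are $\omega_0\in\mathbb R$ and $\alpha>0$ with
\begin{equation}\label{eq:elliptic}
\operatorname{Re}a(u)+\omega_0\|u\|_H^2\ge\alpha\|u\|_V^2\qquad(u\in V),
\end{equation}
where $a(u):=a(u,u)$. Continuity and ellipticity say that the square root of the left side of \eqref{eq:elliptic} is an equivalent norm on $V$; thus $V$ is the space of vectors of finite energy $\operatorname{Re}a(u)$. The \emph{numerical range} of $a$ is the set $\{a(u):u\in V,\ \|u\|_H=1\}$. The operator $A$ \emph{associated with} $a$ is defined by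
\[
D(A)=\{u\in V:\ \exists f\in H\text{ with }a(u,v)=(f,v)_H\text{ for all }v\in V\},\qquad Au=f .
\]

A \emph{cosine function} on $H$ is a strongly continuous map $C:\mathbb R\to\mathcal L(H)$ with $C(0)=I$ and $C(t+s)+C(t-s)=2C(t)C(s)$ for all $s,t$. Its \emph{generator} $G$ is given by $Gx=\lim_{t\to0}2t^{-2}(C(t)x-x)$ on the set of all $x$ for which the limit exists. The model is $H=\mathbb C$, $C(t)=\cos(t\sqrt\lambda)$, $G=-\lambda$, where $u(t)=C(t)x$ solves $u''+\lambda u=0$, $u(0)=x$, $u'(0)=0$. Writing the equation $u''+Au=0$ as a first order system for the pair $(u,u')$ leads to the matrix below. If $-A$ generates a cosine function on $H$, the following facts are known. There is a unique Banach space $W$ with $D(A)\subset W\hookrightarrow H$ such that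
\[
\begin{pmatrix}0&I\\-A&0\end{pmatrix}\quad\text{with domain }D(A)\times W
\]
generates a $C_0$-semigroup on $W\times H$, the \emph{phase space}. Moreover $A+\omega$ is sectorial for suitable $\omega\in\mathbb R$, and $W=D((A+\omega)^{1/2})$. We use these facts only to pass between the phase space and the domain of the square root, which is defined in Section~\ref{sec:prelim}.

So there are two candidates for the space of positions $u$: the space $V$, on which the energy $\operatorname{Re}a(u)+\|u'\|_H^2$ makes sense, and the space $W$, on which the first order system is well posed. The following question is posed in \cite{forms}.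

\medskip\noindent\textbf{Question.} \emph{Suppose that $A$ is associated with a closed form $a$ with domain $V$ and that $-A$ generates a cosine function on $H$. Does it follow that $W=V$, that is, that the phase space is $V\times H$?}\medskip

In the simplest cases the answer is yes. If $V=H$, then $A$ is bounded and $W=H$. If $a$ is symmetric, then $V=D((A+\omega)^{1/2})$ by the representation theorem (Section~\ref{ss:forms}). Since cosine functions are modeled on $\cos(tA^{1/2})$ with $A$ self-adjoint, one may expect the same answer in general. The reason for doubt is an asymmetry. The operator $A$, the property that $-A$ generates a cosine function, and the space $W$ do not change when the inner product of $H$ is replaced by an equivalent one. The form does change, and its domain may change with it.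

\begin{theorem}\label{thm:counter}
For every $\varepsilon>0$ there are a Hilbert space $H$ and a closed form $a$ with domain $V$ such that
\begin{enumerate}
\item[(1)] $\operatorname{Re}a(u)\ge\|u\|_H^2$ and $|\operatorname{Im}a(u)|\le\varepsilon\operatorname{Re}a(u)$ for $u\in V$;
\item[(2)] the associated operator $A$ is self-adjoint and positive for an equivalent inner product on $H$ and has compact resolvent; so $-A$ generates a bounded cosine function;
\item[(3)] $V\subsetneq W=D(A^{1/2})$.
\end{enumerate}
Moreover, $-A^*$ also generates a cosine function, $A^*$ is associated with the form $a^*(u,v)=\overline{a(v,u)}$ on the same space $V$, and $D(A^{*1/2})\subsetneq V$. For $A\oplus A^*$, neither of the form domain and the domain of the square root contains the other.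
\end{theorem}

Thus the answer to the question is no. A real numerical range forces $V=W$ and a thin sector does not. The second result locates the boundary between the two.

\begin{theorem}\label{thm:threshold}
\begin{enumerate}
\item[(i)] Let $a$ be a closed form on $H$ with domain $V$. Suppose that there are $c_0>0$ and $x_0\ge e^e$ such that for $u\in V$ with $\|u\|_H=1$,
\begin{equation}\label{eq:thin}
\operatorname{Re}a(u)\ge x_0\ \Longrightarrow\ |\operatorname{Im}a(u)|\le c_0\,\frac{\operatorname{Re}a(u)}{\log\log\operatorname{Re}a(u)} .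
\end{equation}
Then $V=D((A+\omega)^{1/2})$ for large $\omega$. In particular, if $-A$ generates a cosine function, its phase space is $V\times H$.
\item[(ii)] Let $\varphi:[0,\infty)\to[0,\infty)$ be concave with $\limsup_{x\to\infty}\varphi(x)\frac{\log\log x}{x}=\infty$. Then there is a closed form $a$ with $\operatorname{Re}a(u)\ge1$ and $|\operatorname{Im}a(u)|\le\varphi(\operatorname{Re}a(u))$ whenever $\|u\|_H=1$, such that $A$ is self-adjoint for an equivalent inner product and has compact resolvent (so $-A$ generates a bounded cosine function), but $V\subsetneq W=D(A^{1/2})$.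
\end{enumerate}
\end{theorem}

Part (i) makes no assumption about cosine functions. It contains the classical parabola condition $\varphi(x)=c\sqrt x$ as a special case. That condition arises when the imaginary part of $a$ is of lower order: if $|\operatorname{Im}a(u)|\le c\|u\|_V\|u\|_H$, then \eqref{eq:elliptic} gives $|\operatorname{Im}a(u)|\le c\,\alpha^{-1/2}(\operatorname{Re}a(u)+\omega_0)^{1/2}$ on the unit sphere.

\begin{corollary}\label{cor:iff}
Let $\varphi:[0,\infty)\to[0,\infty)$ be concave. Every closed form with $\operatorname{Re}a(u)\ge1$ and $|\operatorname{Im}a(u)|\le\varphi(\operatorname{Re}a(u))$ on the unit sphere of $H$ satisfies $V=D(A^{1/2})$ if and only if $\varphi(x)=O(x/\log\log x)$ as $x\to\infty$. The same equivalence holds if only forms for which $-A$ generates a cosine function are considered.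
\end{corollary}

One quantity governs both halves of Theorem~\ref{thm:threshold}. Consider a bounded operator whose form has numerical range in a sector of opening of order $\delta$, with real part in a range of ratio $\kappa$. Section~\ref{sec:counter} gives matrices for which the squared norms of $V$ and $W$ differ by a factor of at least about $1+\delta\log\log\kappa$, and Lemma~\ref{lem:window} shows that the norms never differ by more than a constant times $\exp(c\,\delta\log\log\kappa)$. Both factors stay bounded exactly when $\delta\log\log\kappa$ does.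

Section~\ref{sec:idea} explains the counterexample on matrices of size two and three. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter} and Theorem~\ref{thm:threshold}(ii), and Section~\ref{sec:positive} proves Theorem~\ref{thm:threshold}(i) and Corollary~\ref{cor:iff}.

\section{Standard facts}\label{sec:prelim}

Inner products are linear in the first variable.

\subsection{Real and imaginary parts}\label{ss:real}
For $T\in\mathcal L(H)$ put $\operatorname{Re}T=\frac12(T+T^*)$ and $\operatorname{Im}T=\frac1{2i}(T-T^*)$. Both are self-adjoint with norm at most $\|T\|$, and $(Tw,w)=(\operatorname{Re}T\,w,w)+i(\operatorname{Im}T\,w,w)$. If $T$ is self-adjoint, then $\|T\|=\sup_{\|w\|=1}|(Tw,w)|$. If $\operatorname{Re}T\ge cI$ with $c>0$, then $\|Tw\|\ge c\|w\|$ and $\|T^*w\|\ge c\|w\|$, so $T$ is invertible with $\|T^{-1}\|\le1/c$.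

A sesquilinear form $a$ decomposes in the same way as $a=h+ik$ with Hermitian forms $h(u,v)=\frac12(a(u,v)+\overline{a(v,u)})$ and $k(u,v)=\frac1{2i}(a(u,v)-\overline{a(v,u)})$, so that $h(u)=\operatorname{Re}a(u)$ and $k(u)=\operatorname{Im}a(u)$. If $|k(u)|\le c\,h(u)$ for all $u$, then \cite[VI \S1.2]{KatoBook}
\begin{equation}\label{eq:sectorform}
|a(u,v)|\le(1+c)\,h(u)^{1/2}h(v)^{1/2}.
\end{equation}

\subsection{Square roots}\label{ss:roots}
A closed, densely defined operator $T$ is \emph{sectorial} if $t+T$ is boundedly invertible for $t>0$ and $\sup_{t>0}\|t(t+T)^{-1}\|<\infty$. If $T$ is also invertible, then $\|(t+T)^{-1}\|\le c/(1+t)$ for $t\ge0$, and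
\begin{equation}\label{eq:root}
T^{-1/2}:=\frac1\pi\int_0^\infty t^{-1/2}(t+T)^{-1}\,dt
\end{equation}
is a bounded injective operator with square $T^{-1}$. Its inverse is $T^{1/2}$, and $D(T^{1/2})$ is the range of $T^{-1/2}$. Four properties are read off from \eqref{eq:root}. The operator $T^{-1/2}$ does not change under an equivalent norm, and $(S^{-1}TS)^{-1/2}=S^{-1}T^{-1/2}S$ for an isomorphism $S$. We have $(T^*)^{-1/2}=(T^{-1/2})^*$. For self-adjoint $T$ the definition agrees with the spectral theorem, since $\int_0^\infty t^{-1/2}(t+\lambda)^{-1}dt=\pi\lambda^{-1/2}$. Finally, if $T=\bigoplus T_n$ on $H=\bigoplus H_n$ with bounded $T_n$ and domain $\{u:\sum\|T_nu_n\|^2<\infty\}$, then $T^{-1/2}=\bigoplus T_n^{-1/2}$, so $D(T^{1/2})=\{u:\sum\|T_n^{1/2}u_n\|^2<\infty\}$.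

\subsection{Operators associated with forms}\label{ss:forms}
An operator $T$ is \emph{m-accretive} if $\operatorname{Re}(Tu,u)\ge0$ on $D(T)$ and $1+T$ is surjective. Let $b$ be a closed form with $\operatorname{Re}b(u)\ge\|u\|_H^2$. Then \eqref{eq:elliptic} gives $(1+|\omega_0|)\operatorname{Re}b(u)\ge\alpha\|u\|_V^2$, and the Lax--Milgram lemma shows that the associated operator $T$ satisfies $\|(t+T)^{-1}\|\le(1+t)^{-1}$ for $t\ge0$. So $T$ is m-accretive, invertible and sectorial. This applies to $b(u,v)=a(u,v)+\omega(u,v)_H$ and $T=A+\omega$ for every closed form $a$ and $\omega\ge\omega_0+1$.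

If $b=h$ is moreover Hermitian, the representation theorem states that the associated operator $R$ is self-adjoint, $R\ge1$, $D(R^{1/2})=V$ and $h(u,v)=(R^{1/2}u,R^{1/2}v)_H$.

\subsection{Interpolation}\label{ss:interp}
Let $D\hookrightarrow H$ be a Banach space and let $[H,D]_{1/2}$ be the complex interpolation space. We use two facts. First, if $S\in\mathcal L(H)$ maps $D_0$ boundedly into $D_1$, then $S$ maps $[H,D_0]_{1/2}$ into $[H,D_1]_{1/2}$. Second, if $T$ is m-accretive and invertible on a Hilbert space and $D(T)$ carries the graph norm, then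
\begin{equation}\label{eq:interp}
D(T^{1/2})=[H,D(T)]_{1/2},
\end{equation}
because m-accretive operators have bounded imaginary powers; see \cite{Kato62}, \cite{Lions62}, \cite[Thm.~1.15.3]{Triebel} and \cite[\S\S6.6, 7.1]{Haase}. The space $D((A+\omega)^{1/2})$ does not depend on $\omega$ as long as $A+\omega$ is sectorial. For those $\omega$ for which $A+\omega$ is m-accretive and invertible, the only ones that we use, this follows from \eqref{eq:interp}.

\section{One operator, two inner products}\label{sec:idea}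

Let $\langle\cdot,\cdot\rangle$ and $|\cdot|$ be the Euclidean inner product and norm on $\mathbb C^{N+1}$, with coordinates indexed by $0,\dots,N$. Let $\Lambda=\operatorname{diag}(\lambda_0,\dots,\lambda_N)$ with $0<\lambda_0<\dots<\lambda_N$, and let $Q=(q_{jk})$ be positive definite. For the inner product $\langle Qu,v\rangle$ the operator $\Lambda$ is associated with the form $a(u,v)=\langle Q\Lambda u,v\rangle$. In the variable $w=\Lambda^{1/2}v$,
\begin{equation}\label{eq:M}
a(v)=\langle Mw,w\rangle,\qquad M=\Lambda^{-1/2}Q\Lambda^{1/2},\qquad m_{jk}=q_{jk}(\lambda_k/\lambda_j)^{1/2}.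
\end{equation}
The squared norm of $W$ is $|w|^2$ and that of $V$ is $\langle\operatorname{Re}M\,w,w\rangle$. A direct sum of such blocks answers the question if $Q$ and $Q^{-1}$ stay bounded, $\operatorname{Re}M\ge\frac12$, $\|\operatorname{Im}M\|$ is small, and $\|\operatorname{Re}M\|$ is unbounded along the sequence. The dimension must grow: $\operatorname{Re}M$ has the same trace as $Q$, so $\operatorname{Re}M\ge0$ implies $\|\operatorname{Re}M\|\le(N+1)\|Q\|$.

Take $N=1$, $\Lambda=\operatorname{diag}(1,\lambda)$, and prescribe the upper entry $m_{01}=\delta>0$. Then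
\[
Q=\begin{pmatrix}1&\delta\lambda^{-1/2}\\ \delta\lambda^{-1/2}&1\end{pmatrix},\qquad
M=\begin{pmatrix}1&\delta\\ \delta\lambda^{-1}&1\end{pmatrix}.
\]
For large $\lambda$ the matrix $Q$ is close to $I$, while $M$ is close to an upper triangular matrix that is not close to $I$. The same happens in every dimension: for $j<k$, \eqref{eq:M} gives $q_{jk}=(\lambda_j/\lambda_k)^{1/2}m_{jk}$ and $m_{kj}=(\lambda_j/\lambda_k)\overline{m_{jk}}$. If the eigenvalues grow geometrically, the entries of $M$ above the diagonal can be chosen without decay, at little cost to $Q$ and to the lower triangle of $M$. So we look for strictly upper triangular matrices $T$, the model for $M-I$, with small imaginary part and large real part.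

Let $T_N$ have entries $\delta/(k-j)$ for $j<k$. For $N=1$ nothing is gained: $\operatorname{Re}T_1$ and $\operatorname{Im}T_1$ both have eigenvalues $\pm\delta/2$. For $N=2$,
\[
\operatorname{Re}T_2=\frac\delta2\begin{pmatrix}0&1&\frac12\\1&0&1\\ \frac12&1&0\end{pmatrix},\qquad
i\operatorname{Im}T_2=\frac\delta2\begin{pmatrix}0&1&\frac12\\-1&0&1\\-\frac12&-1&0\end{pmatrix}.
\]
The vector $w=3^{-1/2}(1,1,1)$ gives $\|\operatorname{Re}T_2\|\ge\frac53\cdot\frac\delta2$. A real skew $3\times3$ matrix with upper entries $x,y,z$ has eigenvalues $0$ and $\pm i(x^2+y^2+z^2)^{1/2}$, so $\|\operatorname{Im}T_2\|=\frac32\cdot\frac\delta2$. The entries add up in the real part and partly cancel in the imaginary part. The reason for the choice $1/d$ is that the entries of $T_N$ are the Fourier coefficients of $-\delta\log(1-e^{-i\theta})$, a function with imaginary part bounded by $\pi\delta/2$ and with real part bounded below by $-\delta\log2$ and unbounded above. The next section turns this into the bounds $\|\operatorname{Im}M\|=O(\delta)$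 and $\|\operatorname{Re}M\|\ge1+\delta(\log(N+1)-1)$. With $\lambda_k$ proportional to $2^k$ the eigenvalues have ratio $\kappa=2^N$, and $\log N$ is of order $\log\log\kappa$; this is the origin of the double logarithm.

\section{The counterexamples}\label{sec:counter}

\subsection{One block}
We take $\lambda_k=\mu2^k$ and $m_{jk}=\delta/(k-j)$ for $j<k$, which determines $Q$.

\begin{lemma}\label{lem:block}
Let $0<\delta\le\frac15$, $\mu\ge4$ and $N\ge1$. On $\mathbb C^{N+1}$ let $\Lambda=\operatorname{diag}(\mu2^k)_{0\le k\le N}$ and $Q=(q_{j-k})$, where $q_0=1$ and $q_d=\delta2^{-|d|/2}/|d|$ for $d\ne0$. Put $a(u,v)=\langle Q\Lambda u,v\rangle$ and $\|v\|_Q^2=\langle Qv,v\rangle$. Then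
\begin{enumerate}
\item[(a)] $\frac12I\le Q\le2I$;
\item[(b)] $\operatorname{Re}a(v)\ge\frac12|\Lambda^{1/2}v|^2$ and $|\operatorname{Im}a(v)|\le5\delta\operatorname{Re}a(v)$ for all $v$;
\item[(c)] $\|v\|_Q^2\le\operatorname{Re}a(v)\le\mu2^{N+2}\|v\|_Q^2$ for all $v$;
\item[(d)] there is $v$ with $|\Lambda^{1/2}v|=1$ and $\operatorname{Re}a(v)\ge1+\delta(\log(N+1)-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $J$ be the shift matrix, with entries $1$ for $j-k=1$ and $0$ otherwise; $\|J\|\le1$. Then $Q-I=\sum_{d=1}^Nq_d(J^d+J^{*d})$, so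
\[
\|Q-I\|\le2\delta\sum_{d\ge1}\frac{2^{-d/2}}d=-2\delta\log(1-2^{-1/2})=2\delta\log(2+\sqrt2)\le\tfrac25\cdot\tfrac54=\tfrac12 .
\]

(b) By \eqref{eq:M}, $a(v)=\langle Mw,w\rangle$ with $w=\Lambda^{1/2}v$, and $M$ has entries $q_{j-k}2^{(k-j)/2}=m_{j-k}$, where
\[
m_0=1,\qquad m_d=\delta2^{-d}/d,\qquad m_{-d}=\delta/d\qquad(d\ge1).
\]
To avoid the singularity of the logarithm, let $0<\rho<1$ and let $M_\rho$ be obtained from $M$ by replacing $m_{-d}$ by $\rho^dm_{-d}$ for $d\ge1$. Its entries are the coefficients of the absolutely convergent Fourier series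
\[
m_\rho(\theta)=1+\sum_{d\ge1}m_de^{id\theta}+\sum_{d\ge1}\rho^dm_{-d}e^{-id\theta}=1-\delta\log(1-\tfrac12e^{i\theta})-\delta\log(1-\rho e^{-i\theta}).
\]
With $\hat w(\theta)=\sum_kw_ke^{ik\theta}$ we have $|\hat w|^2=\sum_{j,k}w_k\overline{w_j}e^{-i(j-k)\theta}$, hence
\[
\langle M_\rho w,w\rangle=\frac1{2\pi}\int_0^{2\pi}m_\rho|\hat w|^2\,d\theta,\qquad|w|^2=\frac1{2\pi}\int_0^{2\pi}|\hat w|^2\,d\theta .
\]
For $|\zeta|<1$ we have $|1-\zeta|\le1+|\zeta|$ and $|\arg(1-\zeta)|\le\arcsin|\zeta|$. Therefore
\[
\operatorname{Re}m_\rho\ge1-\delta\log\tfrac32-\delta\log2=1-\delta\log3\ge\tfrac12,\qquad|\operatorname{Im}m_\rho|\le\delta\bigl(\tfrac\pi6+\tfrac\pi2\bigr)=\tfrac{2\pi}3\delta .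
\]
Integrating and letting $\rho\to1$, we obtain $\operatorname{Re}a(v)\ge\frac12|w|^2$ and $|\operatorname{Im}a(v)|\le\frac{2\pi}3\delta|w|^2\le\frac{4\pi}3\delta\operatorname{Re}a(v)$.

(c) Since $\Lambda\ge4$, (a) and (b) give $\|v\|_Q^2\le2|v|^2\le\frac12|\Lambda^{1/2}v|^2\le\operatorname{Re}a(v)$. Also $|a(v)|\le\|Q\|\|\Lambda\||v|^2\le2\cdot\mu2^N\cdot2\|v\|_Q^2$.

(d) Let $w=(N+1)^{-1/2}(1,\dots,1)$ and $v=\Lambda^{-1/2}w$. Each of the diagonals $j-k=\pm d$ has $N+1-d$ entries, and all entries of $M$ are positive. Dropping the lower triangle,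
\[
a(v)\ge1+\delta\sum_{d=1}^N\frac{N+1-d}{(N+1)d}=1+\delta\Bigl(\sum_{d=1}^N\frac1d-\frac N{N+1}\Bigr)\ge1+\delta(\log(N+1)-1).\qedhere
\]
\end{proof}

\subsection{The direct sum}\label{ss:sum}
Let $0<\delta_n\le\frac15$ and integers $N_n\ge1$ ($n\ge1$) satisfy
\begin{equation}\label{eq:growth}
\delta_n\log N_n\to\infty .
\end{equation}
Let $\Lambda_n,Q_n,a_n$ be the objects of Lemma~\ref{lem:block} on $H_n=\mathbb C^{N_n+1}$ with parameters $\delta_n$, $N_n$ and $\mu=4n$; the factor $n$ will make the resolvent compact. Let $H$ be the $\ell^2$-sum of the $H_n$, with Euclidean inner product $\langle u,v\rangle=\sum\langle u_n,v_n\rangle$, and let $Q=\bigoplus Q_n$. We equip $H$ with the inner product $(u,v)_H=\langle Qu,v\rangle$, which is equivalent to the Euclidean one by Lemma~\ref{lem:block}(a). Put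
\[
V=\Bigl\{u\in H:\|u\|_V^2:=\sum\operatorname{Re}a_n(u_n)<\infty\Bigr\},\qquad a(u,v)=\sum a_n(u_n,v_n),
\]
and $\Lambda=\bigoplus\Lambda_n$ with $D(\Lambda)=\{u\in H:\sum|\Lambda_nu_n|^2<\infty\}$.

\begin{proposition}\label{prop:sum}
The form $a$ is closed with domain $V$ and $\operatorname{Re}a(u)\ge\|u\|_H^2$. The associated operator is $A=\Lambda$. It is self-adjoint and $\ge4$ for $\langle\cdot,\cdot\rangle$ and has compact resolvent, and $-A$ generates a bounded cosine function. The operator $A^*=Q^{-1}\Lambda Q$ is associated with $a^*$, and $-A^*$ generates a bounded cosine function. Finally,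
\[
D(A^{*1/2})\subsetneq V\subsetneq D(A^{1/2}).
\]
\end{proposition}

\begin{proof}
\emph{The form.} By Lemma~\ref{lem:block}(c), $\operatorname{Re}a_n$ is the square of a Hilbert norm on $H_n$ that dominates $\|\cdot\|_H$. Hence $V$ is the $\ell^2$-sum of these finite-dimensional Hilbert spaces, so it is complete, and $\|u\|_H\le\|u\|_V$. It contains the finitely supported sequences, so it is dense in $H$. By Lemma~\ref{lem:block}(b), $5\delta_n\le1$ and \eqref{eq:sectorform}, $|a_n(u_n,v_n)|\le2\|u_n\|_V\|v_n\|_V$, and the Cauchy--Schwarz inequality gives $|a(u,v)|\le2\|u\|_V\|v\|_V$. Since $\operatorname{Re}a(u)=\|u\|_V^2$, the form $a$ is closed, and so is $a^*$.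

\emph{The operators.} For $u,v\in H_n$ we have $a(u,v)=(\Lambda_nu,v)_H$ and
\[
a^*(u,v)=\langle u,Q_n\Lambda_nv\rangle=\langle\Lambda_nQ_nu,v\rangle=(Q_n^{-1}\Lambda_nQ_nu,v)_H .
\]
Let $b$ be $a$ or $a^*$, and let $T_n$ be $\Lambda_n$ or $Q_n^{-1}\Lambda_nQ_n$, respectively. If $b(u,v)=(f,v)_H$ for all $v\in V$, then taking $v\in H_n$ gives $T_nu_n=f_n$, so $\sum\|T_nu_n\|_H^2<\infty$. Conversely, if $u\in H$ and this sum is finite, then $\sum\operatorname{Re}(T_nu_n,u_n)_H<\infty$, so $u\in V$, and $b(u,v)=\sum(T_nu_n,v_n)_H$ for $v\in V$. Thus $a$ has the operator $\Lambda$, and $a^*$ has the operator $Q^{-1}\Lambda Q$ with domain $Q^{-1}D(\Lambda)$. The latter is the adjoint of $\Lambda$ in $H$: the functional $u\mapsto(\Lambda u,v)_H=\langle\Lambda u,Qv\rangle$ is bounded on $D(\Lambda)$ exactly when $Qv\in D(\Lambda)$, and then it equals $(u,Q^{-1}\Lambda Qv)_H$.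

The diagonal operator $\Lambda$ is self-adjoint and $\ge4$ for $\langle\cdot,\cdot\rangle$. Since $\Lambda_n\ge4n$ and $\dim H_n<\infty$, $\Lambda^{-1}$ is a norm limit of operators of finite rank.

\emph{Cosine functions.} The diagonal operators $C(t)=\bigoplus\cos(t\Lambda_n^{1/2})$ are Euclidean contractions. They satisfy the functional equation coordinatewise and are strongly continuous by dominated convergence. For $\lambda>0$ the numbers $2t^{-2}(1-\cos(t\sqrt\lambda))$ lie in $[0,\lambda]$ and tend to $\lambda$ as $t\to0$. So $2t^{-2}(C(t)u-u)\to-\Lambda u$ for $u\in D(\Lambda)$ by dominated convergence; and if the limit exists in $H$, its coordinates are those of $-\Lambda_nu_n$, so $u\in D(\Lambda)$. Hence $-A$ generates $C$, and $-A^*$ generates $Q^{-1}C(t)Q$.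

\emph{$V\subsetneq D(A^{1/2})$.} By Section~\ref{ss:roots}, $D(A^{1/2})=\{u:\sum|\Lambda_n^{1/2}u_n|^2<\infty\}$, which is complete for the norm $|A^{1/2}u|$ and contains $V$ by Lemma~\ref{lem:block}(b). Suppose that the two spaces are equal. Both embed continuously in $H$, so the identity map between them is closed, and the closed graph theorem gives $\|u\|_V\le c|A^{1/2}u|$. By Lemma~\ref{lem:block}(d) there are $v^{(n)}\in H_n$ with $|A^{1/2}v^{(n)}|=1$ and $\|v^{(n)}\|_V^2\ge1+\delta_n(\log(N_n+1)-1)$, which tends to $\infty$ by \eqref{eq:growth}. This is a contradiction.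

\emph{$D(A^{*1/2})\subsetneq V$.} By Section~\ref{ss:roots}, $A^{*1/2}=Q^{-1}\Lambda^{1/2}Q$, which on $H_n$ is the $H$-adjoint of $\Lambda_n^{1/2}$. So for $u\in H_n$,
\begin{equation}\label{eq:dual}
\|u\|_V^2=\operatorname{Re}(A^{1/2}u,A^{*1/2}u)_H\le\|A^{1/2}u\|_H\|A^{*1/2}u\|_H .
\end{equation}
By Lemma~\ref{lem:block}(a),(b), $\|A^{1/2}u\|_H\le\sqrt2\,|\Lambda_n^{1/2}u|\le2\|u\|_V$, so \eqref{eq:dual} gives $\|u\|_V\le2\|A^{*1/2}u\|_H$ on each $H_n$. Summing over the blocks yields $D(A^{*1/2})\subset V$. If these spaces were equal, the closed graph theorem would give $\|A^{*1/2}u\|_H\le c\|u\|_V$, and then \eqref{eq:dual} would give $\|u\|_V\le c\|A^{1/2}u\|_H$ on all $H_n$. The vectors $v^{(n)}$ exclude this.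
\end{proof}

\begin{remark}
Condition \eqref{eq:growth} is used only for the strictness of the inclusions, and some such condition is needed. Expanding $M_n=\Lambda_n^{-1/2}Q_n\Lambda_n^{1/2}$ in powers of $J$ and $J^*$ gives $\|M_n\|\le1+\delta_n(\log2+1+\log N_n)$. So if $\delta_n\log N_n$ is bounded, then $\|u\|_V\le c|A^{1/2}u|$ and $V=D(A^{1/2})$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $\delta_n=\min(\frac15,\frac\varepsilon5)$ and $N_n=n$. Then \eqref{eq:growth} holds, and summing Lemma~\ref{lem:block}(b) over the blocks gives $|\operatorname{Im}a(u)|\le\varepsilon\operatorname{Re}a(u)$. The other statements on $A$ and $A^*$ are contained in Proposition~\ref{prop:sum}. The operator $A\oplus A^*$ is associated with the closed form $a\oplus a^*$ on $V\oplus V$, and the domain of its square root is $D(A^{1/2})\oplus D(A^{*1/2})$. If $x\in D(A^{1/2})\setminus V$ and $y\in V\setminus D(A^{*1/2})$, then $(x,0)$ lies only in the second space and $(0,y)$ only in the first.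
\end{proof}

\subsection{Numerical range under a concave curve}
To fit the numerical range under the graph of $\varphi$, we let the opening $\delta_n$ of the $n$th block shrink. By Lemma~\ref{lem:block}(c) the real parts in that block do not exceed about $x_n=2^{4N_n}$, so the opening $\varphi(x_n)/x_n$ is admissible, and \eqref{eq:growth} becomes the hypothesis on $\varphi$.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(ii)]
For $0<x\le y$, concavity gives $\varphi(x)\ge\frac xy\varphi(y)+(1-\frac xy)\varphi(0)\ge\frac xy\varphi(y)$, so $\varphi(x)/x$ is nonincreasing. For each $n$ choose $x_n\ge e^e$ such that, with $N_n:=\lfloor\frac14\log_2x_n\rfloor$,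
\[
\varphi(x_n)\frac{\log\log x_n}{x_n}\ge n,\qquad N_n\ge n+1,\qquad\log N_n\ge\tfrac12\log\log x_n .
\]
The first condition holds for arbitrarily large $x_n$ by hypothesis. The other two hold for all large $x_n$, since $\log\lfloor\frac14\log_2x\rfloor-\log\log x$ stays bounded as $x\to\infty$. Put $\delta_n=\min(\frac15,\frac{\varphi(x_n)}{5x_n})>0$. Then $\delta_n\log N_n\ge\min(\frac15\log N_n,\frac n{10})\to\infty$, so Proposition~\ref{prop:sum} applies, and it remains to bound $\operatorname{Im}a$.

Let $v\in H_n$ with $\|v\|_H=1$ and $x=\operatorname{Re}a_n(v)$. By Lemma~\ref{lem:block}(c), and since $n\le2^{N_n}$ and $N_n\ge2$, we have $1\le x\le n2^{N_n+4}\le2^{2N_n+4}\le2^{4N_n}\le x_n$. Hence Lemma~\ref{lem:block}(b) gives $|\operatorname{Im}a_n(v)|\le5\delta_nx\le\frac{\varphi(x_n)}{x_n}x\le\varphi(x)$.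

Let $u\in V$ with $\|u\|_H=1$. For $n$ with $u_n\ne0$ put $s_n=\|u_n\|_H^2$ and $y_n=\operatorname{Re}a_n(u_n)/s_n$, so that $\sum s_n=1$ and $\sum s_ny_n=\bar y:=\operatorname{Re}a(u)\ge1$. Since $\varphi$ is concave and $\bar y>0$, there is an affine function $\ell\ge\varphi$ with $\ell(\bar y)=\varphi(\bar y)$. Then
\[
|\operatorname{Im}a(u)|\le\sum s_n\varphi(y_n)\le\sum s_n\ell(y_n)=\ell(\bar y)=\varphi(\operatorname{Re}a(u)).\qedhere
\]
\end{proof}

\begin{remark}
Concavity cannot be dropped from part (ii). Let $\varphi(x)=x|\sin\pi x|$, which satisfies the $\limsup$ condition, and let $a$ be a closed form with numerical range in $\{\operatorname{Re}z\ge1,\ |\operatorname{Im}z|\le\varphi(\operatorname{Re}z)\}$. If the real parts are bounded, then $V=H=D(A^{1/2})$ by \eqref{eq:elliptic}. Otherwise each point $z$ of the numerical range, which is a convex set, is joined in it to a point with real part at least $\operatorname{Re}z+2$. The segment has two points with distinct integer real parts; these are real, so $z$ is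 real. Then $a$ is Hermitian and $V=D(A^{1/2})$.
\end{remark}

\section{A thin numerical range forces $V=D((A+\omega)^{1/2})$}\label{sec:positive}

In this section $a$ satisfies the hypotheses of Theorem~\ref{thm:threshold}(i), the inner product and norm of $H$ carry no subscript, and $\omega\ge\max(0,\omega_0+1)$ is fixed.

\subsection{The form in the coordinates of its real part}
Write $a+\omega=h+ik$ as in Section~\ref{ss:real}. The Hermitian form $h$ is closed and $h(u)\ge\|u\|^2$. Let $R\ge1$ be its operator, so that $R^{1/2}$ is a unitary map of $(V,h)$ onto $H$. The form $k$ is Hermitian and bounded on $(V,h)$, so there is a bounded self-adjoint $B$ on $H$ with $k(u,v)=(BR^{1/2}u,R^{1/2}v)$. Hence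
\[
a(u,v)+\omega(u,v)=(MR^{1/2}u,R^{1/2}v),\qquad M:=I+iB .
\]
In contrast to \eqref{eq:M}, the coordinates now come from the form, so $\operatorname{Re}M=I$.

\begin{lemma}\label{lem:AGamma}
Let $\Gamma\in\mathcal L(H)$ with $\operatorname{Re}\Gamma\ge I$. Then $b(u,v)=(\Gamma R^{1/2}u,R^{1/2}v)$ is a closed form on $V$ with $\operatorname{Re}b(u)\ge\|u\|^2$. Its operator $A_\Gamma$ is m-accretive and invertible, and
\[
D(A_\Gamma)=\{u\in V:\Gamma R^{1/2}u\in V\},\qquad A_\Gamma u=R^{1/2}\Gamma R^{1/2}u .
\]
\end{lemma}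

\begin{proof}
We have $|b(u,v)|\le\|\Gamma\|h(u)^{1/2}h(v)^{1/2}$ and $\operatorname{Re}b(u)\ge h(u)$, so Section~\ref{ss:forms} applies. The identity $(\Gamma R^{1/2}u,R^{1/2}v)=(f,v)$ for all $v\in V=D(R^{1/2})$ says that $\Gamma R^{1/2}u$ lies in the domain of $(R^{1/2})^*=R^{1/2}$ and is mapped to $f$.
\end{proof}

Thus $A+\omega=A_M$, and we must show $D(A_M^{1/2})=D(R^{1/2})$. Hypothesis \eqref{eq:thin} says that $B$ is small, of order $1/\log\log\rho$, on the spectral subspace where $R\ge\rho$. The proof has two parts. On a bounded part of the spectrum of $R$, a \emph{window}, we compare the two square roots quantitatively. Then we replace $M$ by an operator $\Delta$ that is block diagonal with respect to a sequence of windows, without losing track of the domains.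

\subsection{One spectral window}
Two estimates come easily. If the perturbation of the identity is self-adjoint, the square roots are comparable with an absolute constant. For a general perturbation, \eqref{eq:root} gives a constant of order $\log\kappa$. We embed the operator in an analytic family in which real parameters are self-adjoint. A small imaginary part means that the operator is close to the real parameters, relative to the size of the family, and the three lines theorem then reduces $\log\kappa$ to a small power of it.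

\begin{lemma}\label{lem:window}
Let $R$ be a bounded self-adjoint operator on a Hilbert space with $1\le R\le\kappa$, where $\kappa\ge e$. Let $\Delta=I+K$ with $\|K\|\le\delta$, $0<\delta\le\frac18$, and $\mathcal A=R^{1/2}\Delta R^{1/2}$. Then
\[
\|R^{1/2}\mathcal A^{-1/2}\|\le2(3\log\kappa)^{16\delta/\pi},\qquad\|\mathcal A^{1/2}R^{-1/2}\|\le2(3\log\kappa)^{16\delta/\pi}.
\]
\end{lemma}

\begin{proof}
Let $K_1=\operatorname{Re}K$, $K_2=\operatorname{Im}K$, $r=\frac1{4\delta}\ge2$, and for $z\in\mathbb C$ put
\[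
\Delta(z)=I+K_1+zK_2,\qquad\mathcal A(z)=R^{1/2}\Delta(z)R^{1/2}.
\]
Then $\mathcal A=\mathcal A(i)$ and $\mathcal A^*=\mathcal A(-i)$. Since $\|\Delta(z)-I\|\le\delta(1+|z|)$, we have $\operatorname{Re}\Delta(z)\ge\frac38I$ for $|z|<2r$ and $\operatorname{Re}\Delta(z)\ge\frac12I$ for $|z|\le r$. For $|z|<2r$ it follows that $\operatorname{Re}\mathcal A(z)\ge\frac38I$ and $\|(t+\mathcal A(z))^{-1}\|\le(t+\frac38)^{-1}$. So the integrand in
\[
g(z):=R^{1/2}\mathcal A(z)^{-1/2}=\frac1\pi\int_0^\infty t^{-1/2}R^{1/2}(t+\mathcal A(z))^{-1}\,dt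
\]
is analytic in $z$ with an integrable majorant independent of $z$, and $g$ is analytic on $|z|<2r$.

\emph{Bound for $|z|\le r$.} Let $t>0$ and $u=(t+\mathcal A(z))^{-1}v$. Taking the real part of $((t+\mathcal A(z))u,u)=(v,u)$ gives $t\|u\|^2+\frac12\|R^{1/2}u\|^2\le\|u\|\|v\|$. Since $R\ge1$, this yields $\|u\|\le\min(2,t^{-1})\|v\|$ and $\|R^{1/2}u\|^2\le2\|u\|\|v\|$. Together with $\|R^{1/2}u\|\le\kappa^{1/2}\|u\|$ we obtain
\[
\|R^{1/2}(t+\mathcal A(z))^{-1}\|\le\min\bigl(2,\ \sqrt2\,t^{-1/2},\ \kappa^{1/2}t^{-1}\bigr).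
\]
We use the three bounds on $(0,1)$, $(1,\kappa)$ and $(\kappa,\infty)$. As $\log\kappa\ge1$,
\[
\|g(z)\|\le\tfrac1\pi\bigl(4+\sqrt2\log\kappa+2\bigr)\le3\log\kappa .
\]

\emph{Bound for real $z\in[-r,r]$.} Here $\mathcal A(z)$ is self-adjoint and $R\le2\mathcal A(z)$, so $\|g(z)\|^2=\|g(z)^*g(z)\|=\|\mathcal A(z)^{-1/2}R\,\mathcal A(z)^{-1/2}\|\le2$.

\emph{Interpolation.} Recall the three lines theorem: if $f$ is bounded and continuous on the strip $0\le\operatorname{Im}\zeta\le\frac\pi2$, analytic inside, and $|f|\le m_0$ on the lower and $|f|\le m_1$ on the upper boundary line, then $|f(i\vartheta\frac\pi2)|\le m_0^{1-\vartheta}m_1^\vartheta$ for $0\le\vartheta\le1$. For $\zeta=\xi+i\eta$ in the strip,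
\[
|\tanh(\zeta/2)|^2=\frac{\cosh\xi-\cos\eta}{\cosh\xi+\cos\eta}\le1,
\]
and $\tanh(\zeta/2)$ is real for real $\zeta$. So for unit vectors $x,y$ and either sign, the theorem applies to $f(\zeta)=(g(\pm r\tanh(\zeta/2))x,y)$ with $m_0=\sqrt2$ and $m_1=3\log\kappa$. Since $\tanh(i\eta/2)=i\tan(\eta/2)$, we have $r\tanh(i\vartheta\frac\pi4)=i$ for $\vartheta=\frac4\pi\arctan\frac1r$, and $0<\vartheta\le\frac4{\pi r}=\frac{16\delta}\pi<1$. As $m_0,m_1\ge1$,
\[
\|g(\pm i)\|\le\sqrt2\,(3\log\kappa)^{16\delta/\pi}.
\]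
Now $R^{1/2}\mathcal A^{-1/2}=g(i)$. Also $g(-i)^*=(R^{1/2}(\mathcal A^*)^{-1/2})^*=\mathcal A^{-1/2}R^{1/2}$, so
\[
\mathcal A^{1/2}R^{-1/2}=\mathcal A^{-1/2}\mathcal AR^{-1/2}=\mathcal A^{-1/2}R^{1/2}\Delta=g(-i)^*\Delta,
\]
and $\sqrt2\,\|\Delta\|\le\sqrt2\cdot\frac98\le2$.
\end{proof}

\subsection{The choice of the windows}
Cut the spectrum of $R$ at points $1=\rho_0<\rho_1<\cdots$. Above $\rho_p$ the operator $B$ has size $\delta_p\approx1/\log\log\rho_p$. Lemma~\ref{lem:window} gives uniform bounds on the windows $[\rho_p,\rho_{p+1})$ if $\delta_p\log\log\rho_{p+1}$ is bounded, so the windows must not be too long. Decoupling them will need $\sum\delta_p<\infty$, so they must not be too short; $\rho_p=2^p$, for instance, gives $\delta_p\approx1/\log p$. Geometric growth of $\log\log\rho_p$ meets both demands. Put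
\[
\rho_0=1,\quad\rho_p=\exp\exp(2^p)\ (p\ge1),\qquad E_p=1_{[\rho_p,\rho_{p+1})}(R),\quad P_p=1_{[\rho_p,\infty)}(R).
\]
Then $P_0=I$, $P_p=E_p+P_{p+1}$, and $P_p\to0$ strongly. The next lemma is the only place where \eqref{eq:thin} is used.

\begin{lemma}\label{lem:decay}
There is $c_1>0$ with $\|P_pBP_p\|\le\delta_p:=c_12^{-p}$ for all $p\ge0$.
\end{lemma}

\begin{proof}
Choose $p_0\ge1$ with $\rho_p-\omega\ge\rho_p^{1/2}\ge x_0$ for $p\ge p_0$. Let $p\ge p_0$, $0\ne w\in P_pH$ and $u=R^{-1/2}w\in V$. Then $h(u)=\|w\|^2\ge\rho_p\|u\|^2$, so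
\[
x:=\operatorname{Re}a(u)/\|u\|^2=\|w\|^2/\|u\|^2-\omega\ge\rho_p^{1/2}\ge x_0,
\]
and $\log\log x\ge2^p-\log2\ge2^{p-1}$. Since $\omega\ge0$, we have $x\|u\|^2\le\|w\|^2$. Applying \eqref{eq:thin} to $u/\|u\|$,
\[
|(Bw,w)|=|\operatorname{Im}a(u)|\le c_0\,\frac{x\|u\|^2}{\log\log x}\le2c_02^{-p}\|w\|^2 .
\]
As $P_pBP_p$ is self-adjoint, $\|P_pBP_p\|\le2c_02^{-p}$. Take $c_1=\max(2c_0,2^{p_0}\|B\|)$.
\end{proof}

\subsection{Triangular factorization}
The operator $B$ need not commute with the $E_p$, and it need not map $V$ into $V$, so the blocks that couple different windows cannot be discarded. They can be factored out, if this is done in the right order. Take $H=\mathbb C^2$, $R=\operatorname{diag}(1,\rho)$ with $\rho$ large, and $\beta\in\mathbb R$: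
\[
M=\begin{pmatrix}1&i\beta\\ i\beta&1\end{pmatrix}=X\Delta Y,\quad X=\begin{pmatrix}1&i\beta\\0&1\end{pmatrix},\quad\Delta=\begin{pmatrix}1+\beta^2&0\\0&1\end{pmatrix},\quad Y=\begin{pmatrix}1&0\\ i\beta&1\end{pmatrix}.
\]
Then $R^{1/2}MR^{1/2}=T\,(R^{1/2}\Delta R^{1/2})\,S$ with $T=R^{1/2}XR^{-1/2}$ and $S=R^{-1/2}YR^{1/2}$, and the off-diagonal entries of $T$ and $S$ are $i\beta\rho^{-1/2}$. With the lower triangular factor on the left they would be $i\beta\rho^{1/2}$. So the left factor must map high spectrum to low spectrum, and the right factor low to high.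

Let $M_p=P_pM|_{P_pH}$. Since $\operatorname{Re}M_p=I$ on $P_pH$, the operator $M_p$ is invertible with $\|M_p^{-1}\|\le1$. Define operators $K_p,L_p$ on $H$ and $\Delta_p$ on $E_pH$ by
\begin{gather*}
K_p=E_pMP_{p+1}M_{p+1}^{-1}P_{p+1},\qquad L_p=M_{p+1}^{-1}P_{p+1}ME_p,\\
\Delta_p=\bigl(E_pM-E_pMP_{p+1}M_{p+1}^{-1}P_{p+1}M\bigr)\big|_{E_pH}.
\end{gather*}
Thus $K_p=E_pK_pP_{p+1}$ and $L_p=P_{p+1}L_pE_p$, so $K_p^2=L_p^2=0$. The operators $E_pMP_{p+1}$, $P_{p+1}ME_p$ and $E_p(M-I)E_p$ are corners of $iP_pBP_p$. Hence Lemma~\ref{lem:decay} gives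
\begin{equation}\label{eq:small}
\|K_p\|\le\delta_p,\qquad\|L_p\|\le\delta_p,\qquad\|\Delta_p-I\|\le\delta_p+\delta_p^2\le c_22^{-p},\quad c_2:=c_1+c_1^2 .
\end{equation}
In particular $\Delta:=\bigoplus\Delta_p$ is bounded on $H=\bigoplus E_pH$.

We use the following fact on infinite products. If $\|Z_p\|\le\delta_p$ and $\sum\delta_p<\infty$, then the products $(I+Z_0)\cdots(I+Z_n)$ converge in norm, because consecutive products differ by at most $\delta_n\exp(\sum\delta_p)$; the same holds for the reverse order. If also $Z_p^2=0$, then $(I+Z_p)^{-1}=I-Z_p$, so the inverses converge as well, and the limit is invertible.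

\begin{lemma}\label{lem:factor}
The products $X_n=(I+K_0)\cdots(I+K_n)$ and $Y_n=(I+L_n)\cdots(I+L_0)$ converge in norm, together with their inverses, to invertible operators $X$ and $Y$. Moreover $M=X\Delta Y$ and $\operatorname{Re}\Delta\ge I$.
\end{lemma}

\begin{proof}
The convergence follows from \eqref{eq:small}. Write $M_p$ as a matrix with respect to $P_pH=E_pH\oplus P_{p+1}H$, with entries $M_{11},M_{12},M_{21}$ and $M_{22}=M_{p+1}$. Then $\Delta_p=M_{11}-M_{12}M_{22}^{-1}M_{21}$, and multiplying out from the right,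
\[
\begin{pmatrix}I&M_{12}M_{22}^{-1}\\0&I\end{pmatrix}\begin{pmatrix}\Delta_p&0\\0&M_{22}\end{pmatrix}\begin{pmatrix}I&0\\M_{22}^{-1}M_{21}&I\end{pmatrix}
=\begin{pmatrix}I&M_{12}M_{22}^{-1}\\0&I\end{pmatrix}\begin{pmatrix}\Delta_p&0\\M_{21}&M_{22}\end{pmatrix}=M_p .
\]
That is, on $P_pH$,
\begin{equation}\label{eq:schur}
M_p=(I+K_p)(\Delta_p\oplus M_{p+1})(I+L_p).
\end{equation}
Let $x\in E_pH$ and $y=-L_px\in P_{p+1}H$. Then $(I+L_p)(x+y)=x$ and $K_p\Delta_px=0$, so \eqref{eq:schur} gives $M_p(x+y)=\Delta_px\in E_pH$. Therefore $\operatorname{Re}(\Delta_px,x)=\operatorname{Re}(M_p(x+y),x+y)=\|x+y\|^2\ge\|x\|^2$, and $\operatorname{Re}\Delta\ge I$.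

Put $D_{-1}=M$ and $D_n=\Delta_0\oplus\dots\oplus\Delta_n\oplus M_{n+1}$. The operators $K_n$ and $L_n$ vanish on $(I-P_n)H$ and map into $P_nH$, so \eqref{eq:schur} gives $D_{n-1}=(I+K_n)D_n(I+L_n)$, and by induction $M=X_nD_nY_n$. Since $\|(D_n-\Delta)x\|\le(\|M\|+\|\Delta\|)\|P_{n+1}x\|\to0$, the uniformly bounded operators $D_n$ converge strongly to $\Delta$, and $X_nD_nY_n\to X\Delta Y$ strongly.
\end{proof}

\begin{lemma}\label{lem:conj}
There are invertible $S,T\in\mathcal L(H)$ with $SV=V$, $SD(A_M)=D(A_\Delta)$, and $A_Mu=TA_\Delta Su$ for $u\in D(A_M)$.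
\end{lemma}

\begin{proof}
The operator $R^{1/2}E_p$ is bounded with norm at most $\rho_{p+1}^{1/2}$, and $\|R^{-1/2}P_{p+1}\|\le\rho_{p+1}^{-1/2}$. The two factors cancel, so
\[
L_p'=(R^{-1/2}P_{p+1})L_p(R^{1/2}E_p),\qquad K_p'=(R^{1/2}E_p)K_p(R^{-1/2}P_{p+1})
\]
have norm at most $\delta_p$, and their squares vanish because $E_pP_{p+1}=0$. Hence $S_n=(I+L_n')\cdots(I+L_0')$ and $T_n=(I+K_0')\cdots(I+K_n')$ converge in norm, together with their inverses, to invertible operators $S$ and $T$.

Let $u\in V$. Then $L_p'u=R^{-1/2}L_pR^{1/2}u\in V$ and $K_pu\in E_pH\subset V$, with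
\[
R^{1/2}(I\pm L_p')u=(I\pm L_p)R^{1/2}u,\qquad R^{1/2}(I\pm K_p)u=(I\pm K_p')R^{1/2}u .
\]
By induction $S_n^{\pm1}u$ and $X_n^{\pm1}u$ lie in $V$, with $R^{1/2}S_n^{\pm1}u=Y_n^{\pm1}R^{1/2}u$ and $R^{1/2}X_n^{\pm1}u=T_n^{\pm1}R^{1/2}u$. Since $R^{1/2}$ is closed, we may let $n\to\infty$: the operators $S^{\pm1}$ and $X^{\pm1}$ map $V$ into $V$, so $SV=V$ and $XV=V$, and
\begin{equation}\label{eq:intertwine}
R^{1/2}Su=YR^{1/2}u,\qquad R^{1/2}Xu=TR^{1/2}u\qquad(u\in V).
\end{equation}
For $u\in V$, Lemma~\ref{lem:factor} and \eqref{eq:intertwine} give $MR^{1/2}u=X\Delta R^{1/2}Su$. By Lemma~\ref{lem:AGamma} and $X^{\pm1}V\subset V$,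
\[
u\in D(A_M)\iff X\Delta R^{1/2}Su\in V\iff\Delta R^{1/2}Su\in V\iff Su\in D(A_\Delta).
\]
As both domains lie in $V=SV$, we get $SD(A_M)=D(A_\Delta)$. For $u\in D(A_M)$, \eqref{eq:intertwine} gives $A_Mu=R^{1/2}X\Delta R^{1/2}Su=TR^{1/2}\Delta R^{1/2}Su=TA_\Delta Su$.
\end{proof}

\subsection{The block diagonal operator}

\begin{lemma}\label{lem:diag}
$D(A_\Delta^{1/2})=V$.
\end{lemma}

\begin{proof}
Let $R_p=R|_{E_pH}$, so $1\le R_p\le\rho_{p+1}$, let $\mathcal A_p=R_p^{1/2}\Delta_pR_p^{1/2}$, and write $u_p=E_pu$. Then $V=\{u:\sum\|R_p^{1/2}u_p\|^2<\infty\}$ and $\operatorname{Re}\mathcal A_p\ge R_p$. By Lemma~\ref{lem:AGamma}, $u\in D(A_\Delta)$ if and only if $u\in V$ and $\sum\|\mathcal A_pu_p\|^2<\infty$. The second condition implies the first, since $\|R_p^{1/2}u_p\|^2\le\operatorname{Re}(\mathcal A_pu_p,u_p)\le\|\mathcal A_pu_p\|\|u_p\|$. So $A_\Delta=\bigoplus\mathcal A_p$ with the domain of Section~\ref{ss:roots}, and $D(A_\Delta^{1/2})=\{u:\sum\|\mathcal A_p^{1/2}u_p\|^2<\infty\}$. It suffices to show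
\[
\sup_p\bigl(\|\mathcal A_p^{1/2}R_p^{-1/2}\|+\|R_p^{1/2}\mathcal A_p^{-1/2}\|\bigr)<\infty .
\]
Each term is finite, because $\mathcal A_p$ and $R_p$ are bounded and invertible. For all but finitely many $p$ we have $\delta:=c_22^{-p}\le\frac18$. By \eqref{eq:small}, Lemma~\ref{lem:window} then applies with $\kappa=\rho_{p+1}$, $\log\kappa=\exp(2^{p+1})$, and bounds both norms by
\[
2\cdot3^{16\delta/\pi}\exp\bigl(2^{p+1}\cdot16c_22^{-p}/\pi\bigr)\le6\,e^{32c_2/\pi}.\qedhere
\]
\end{proof}

\subsection{End of the proof}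
The identity $A_M=TA_\Delta S$ is not a similarity, since $T$ need not be $S^{-1}$, so it does not pass to square roots through \eqref{eq:root}. By \eqref{eq:interp}, however, the domain of the square root depends only on the domain of the operator, and $S$ carries one domain onto the other.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(i)]
By Lemma~\ref{lem:conj}, $S$ is an isomorphism of $H$ that maps $D(A_M)$ onto $D(A_\Delta)$, and $A_M=TA_\Delta S$ shows that $S$ and $S^{-1}$ are bounded for the graph norms. By Section~\ref{ss:interp}, applied to $S$ and to $S^{-1}$, the operator $S$ maps $[H,D(A_M)]_{1/2}$ onto $[H,D(A_\Delta)]_{1/2}$. Both $A_M=A+\omega$ and $A_\Delta$ are m-accretive and invertible by Lemma~\ref{lem:AGamma}. So \eqref{eq:interp}, Lemma~\ref{lem:diag} and $SV=V$ give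
\[
D((A+\omega)^{1/2})=[H,D(A_M)]_{1/2}=S^{-1}[H,D(A_\Delta)]_{1/2}=S^{-1}D(A_\Delta^{1/2})=S^{-1}V=V
\]
for every $\omega\ge\max(0,\omega_0+1)$. If $-A$ generates a cosine function, then $W=D((A+\omega)^{1/2})=V$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
Suppose that $\varphi(x)=O(x/\log\log x)$, and let $a$ be a form as in the statement. Then \eqref{eq:thin} holds for suitable $c_0$ and $x_0$, so $V=D((A+\omega)^{1/2})$ for large $\omega$. Since $\operatorname{Re}a(u)\ge\|u\|^2$, the operators $A$ and $A+\omega$ are m-accretive and invertible with the same domain, and \eqref{eq:interp} gives $D(A^{1/2})=V$. If $\varphi(x)\ne O(x/\log\log x)$, then $\limsup\varphi(x)\frac{\log\log x}x=\infty$, and Theorem~\ref{thm:threshold}(ii) gives a form with $V\ne D(A^{1/2})$ for which $-A$ generates a cosine function. This proves both equivalences.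
\end{proof}

\begin{thebibliography}{9}

\bibitem{forms}
\emph{Forms, functional calculus, cosine functions and perturbation},
\texttt{https://www.uni-ulm.de/\allowbreak fileadmin/\allowbreak website\_uni\_ulm/\allowbreak mawi.inst.020/\allowbreak arendt/\allowbreak downloads/\allowbreak pubbib/\allowbreak short/\allowbreak 2007-AreBat-\allowbreak FrmFncClcCsnFncPrt.pdf}

\bibitem{Haase}
Haase, \emph{The Functional Calculus for Sectorial Operators}.

\bibitem{Kato62}
Kato, J. Math. Soc. Japan 14 (1962).

\bibitem{KatoBook}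
Kato, \emph{Perturbation Theory}.

\bibitem{Lions62}
Lions, J. Math. Soc. Japan 14 (1962).

\bibitem{Triebel}
Triebel, \emph{Interpolation Theory}.

\end{thebibliography}
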